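# Invariant distributions on $n\times n$ matrices and the nilpotent cone, in every characteristic

## 1. Two integrals over $2\times 2$ matrices

Let $K$ be a nonarchimedean local field. Nothing is assumed about its characteristic or about the characteristic of its residue field. Write $R$ for the ring of integers, $\varpi$ for a uniformizer, $\mathfrak p=\varpi R$, $k=R/\mathfrak p$, $q=|k|$, and $\mathrm{val}$ for the valuation with $\mathrm{val}(\varpi)=1$. We begin with $M_2(K)$, with the Haar measure $dX$ that gives $M_2(R)$ volume $1$, and the group $GL_2(K)$ acting by $\mathrm{Ad}(g)X=gXg^{-1}$. This action preserves $dX$: left multiplication by $g$ scales volume by $|\det g|^2$, right multiplication by $g^{-1}$ scales it by $|\det g|^{-2}$.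

Let $A=\{X\in M_2(K):\mathrm{tr}X\in R,\ \det X\in R\}$. These are exactly the matrices that preserve some lattice of $K^2$. If $X$ preserves a lattice, its characteristic polynomial is integral. Conversely, if $X\in A$, then $R^2+XR^2$ is an $X$-stable lattice by Cayley–Hamilton. The set $A$ is open, closed and stable under conjugation, so
$$T(f)=\int_A f(X)\,dX\qquad(f \text{ locally constant with compact support})$$
is a conjugation-invariant functional that lives on $A$. Here are two more invariant functionals, both living on the nilpotent matrices, a far thinner set: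
$$\delta_0(f)=f(0),\qquad \mu(f)=\int_{GL_2(R)}\int_K f\big(\mathrm{Ad}(h)\,yE_{12}\big)\,dy\,dh ,$$
where $GL_2(R)$ and $R$ have volume $1$. (That $\mu$ is invariant under all of $GL_2(K)$ is proved in Section 7.) We use the formula
$$\mathrm{Ad}(h)\,yE_{12}=\frac{y}{\det h}\begin{pmatrix}-ac&a^2\\-c^2&ac\end{pmatrix},\qquad \begin{pmatrix}a\\c\end{pmatrix}=\text{first column of }h. \tag{1}$$
For $h\in GL_2(R)$ one of $a,c$ is a unit, and $c\in\mathfrak p$ happens with probability $1/(q+1)$, the proportion of upper triangular matrices in $GL_2(k)$.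

Let $\mathfrak P\subset M_2(R)$ be the matrices that are upper triangular modulo $\mathfrak p$. Then $T(1_{M_2(R)})=1$ and $T(1_{\mathfrak P})=1/q$, while $\delta_0$ gives $1$ and $1$. By (1), $\mathrm{Ad}(h)yE_{12}\in M_2(R)$ iff $y\in R$, so $\mu(1_{M_2(R)})=1$. It lies in $\mathfrak P$ iff $y\in\mathfrak p$, or $y\in R^\times$ and $c\in\mathfrak p$, so
$$\mu(1_{\mathfrak P})=\frac1q+\Big(1-\frac1q\Big)\frac1{q+1}=\frac2{q+1}.$$
The only combination of $\delta_0$ and $\mu$ that agrees with $T$ on these two functions is therefore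
$$-\frac1q\,\delta_0+\frac{q+1}{q}\,\mu. \tag{2}$$
Two numbers have been fitted with two coefficients, so nothing has happened yet. Let us test (2) on other functions.

Take $f_1=1_{X_1+M_2(R)}$ with $X_1=\varpi^{-1}E_{12}$. A matrix in $X_1+M_2(R)$ with entries $a,\varpi^{-1}+b,c,d$ has determinant in $-\varpi^{-1}c+R$, so it lies in $A$ iff $c\in\mathfrak p$; hence $T(f_1)=1/q$. For $\mu$, formula (1) requires $ya^2/\det h\in\varpi^{-1}+R$ and $yc^2\in R$. If $a\in\mathfrak p$, then $c$ is a unit and $\mathrm{val}(y)=-1-2\,\mathrm{val}(a)<0$, a contradiction. So $a$ is a unit, $\mathrm{val}(y)=-1$, $c\in\mathfrak p$, and $y$ runs over one coset of $R$. Hence $\mu(f_1)=1/(q+1)$, and (2) gives $0+\frac{q+1}q\cdot\frac1{q+1}=\frac1q$. It agrees.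

Take $f_2=1_{E_{21}+\mathfrak P}$. Its coset lies in $M_2(R)\subset A$, so $T(f_2)=1/q$. For $\mu$ we need $y\in R$ and $-yc^2/\det h\in1+\mathfrak p$. So $c$ is a unit (probability $q/(q+1)$) and $y$ lies in one coset of $\mathfrak p$, which gives $\mu(f_2)=1/(q+1)$. Again (2) gives $1/q$.

Take finally $f_3=1_{1+\varpi M_2(R)}$. Here $T(f_3)=q^{-4}$, but every matrix in $1+\varpi M_2(R)$ has unit determinant, so $\delta_0(f_3)=\mu(f_3)=0$ and (2) fails. The first two tests used functions invariant under translation by $M_2(R)$ or $\mathfrak P$. The third function is too fine.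

There is a reason for the agreement at $f_1$, and it does not depend on which $T$ we chose. Let $T$ be any invariant functional living on $A$. On $A$ the function $f_1$ equals $1_{X_1+\mathfrak P}$, as we saw. Conjugation by $\mathrm{diag}(\varpi,1)$ carries $X_1+\mathfrak P$ to the set of matrices in $M_2(R)$ whose $(1,2)$ entry is in $1+\mathfrak p$. Conjugation by $\mathrm{diag}(u,1)$, $u\in R^\times$, carries this to the matrices whose $(1,2)$ entry is in $u+\mathfrak p$. Summing over the $q-1$ nonzero classes of $u$, and using that the matrices in $M_2(R)$ with $(1,2)$ entry in $\mathfrak p$ form a conjugate of $\mathfrak P$, we get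
$$(q-1)\,T(f_1)=T(1_{M_2(R)})-T(1_{\mathfrak P}). \tag{3}$$
So $T(f_1)$ is forced by the values on two orders, and any two invariant functionals on $A$ that agree there agree at $f_1$. Is this always so? How fine may the test functions be, and what replaces $A$ when the lattices are finer? What happens for $n\times n$ matrices?

## 2. Norms, Moy–Prasad lattices, and the theorem

From now on $V=K^n$, $G=GL_n(K)$, $\mathfrak g=M_n(K)$, and $\mathcal N\subset\mathfrak g$ is the set of nilpotent matrices.

**Distributions.** A distribution is a linear functional $T$ on $C_c^\infty(\mathfrak g)$, the space of locally constant functions of compact support. It is $G$-invariant if $T(f\circ\mathrm{Ad}(g))=T(f)$ for all $g\in G$. It has support in a closed set $\omega$ if $T(f)=0$ whenever the support of $f$ misses $\omega$. For $f\in C_c^\infty(\mathfrak g)$ the set $\{f\ne0\}$ is compact and open, so it is the support. Hence, if $T$ has support in $\omega$, then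
$$f|_\omega=0\ \Longrightarrow\ T(f)=0. \tag{4}$$
For a closed $G$-stable $\omega$ let $J(\omega)$ be the space of $G$-invariant distributions with support in $\omega$.

**Norms and the building.** Points of the reduced building $B(G)$ are the functions on $V$
$$\alpha_x\Big(\sum c_iv_i\Big)=\min_i\big(\mathrm{val}(c_i)+x_i\big),$$
where $(v_i)$ is a basis of $V$ (a *splitting basis*) and $x_i\in\mathbb R$, modulo additive constants. We call $\alpha_x$ a norm; it satisfies $\alpha_x(v+w)\ge\min(\alpha_x(v),\alpha_x(w))$, $\alpha_x(cv)=\mathrm{val}(c)+\alpha_x(v)$, and $\alpha_x(v)=\infty$ iff $v=0$. The group acts by $\alpha_{gx}=\alpha_x\circ g^{-1}$.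

**Lattices.** For $x\in B(G)$ and $t\in\mathbb R$,
$$\mathfrak g_{x,t}=\{X\in\mathfrak g:\alpha_x(Xv)\ge\alpha_x(v)+t\ \text{ for all }v\}.$$
In a splitting basis, $Xv_j=\sum_iX_{ij}v_i$, and the condition reads
$$\mathrm{val}(X_{ij})\ge t-x_i+x_j\quad\text{for all }i,j. \tag{5}$$
This is the Moy–Prasad definition on an apartment, transported by $G$; compare Bruhat–Tits 1984 and Broussous–Lemaire 2002. The following are immediate: $\varpi\mathfrak g_{x,t}=\mathfrak g_{x,t+1}$; $\mathfrak g_{x,t'}\subseteq\mathfrak g_{x,t}$ for $t'\ge t$; $\mathfrak g_{x,t}\mathfrak g_{x,t'}\subseteq\mathfrak g_{x,t+t'}$; and $\mathfrak g_{gx,t}=\mathrm{Ad}(g)\mathfrak g_{x,t}$. Put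
$$\mathfrak g_{x,t+}=\bigcup_{t'>t}\mathfrak g_{x,t'},\qquad \mathfrak g_r=\bigcup_{z\in B(G)}\mathfrak g_{z,r},\qquad D_r=\sum_{z\in B(G)}C_c(\mathfrak g/\mathfrak g_{z,r}),$$
where $C_c(\mathfrak g/L)$ is the space of compactly supported functions invariant under translation by $L$. So $D_r$ is spanned by the functions $1_{X+\mathfrak g_{x,r}}$. The set $\mathfrak g_r$ is $G$-stable, and it is closed (Lemma 3). One also has $\mathfrak g_r=\bigcap_y(\mathfrak g_{y,r}+\mathcal N)$; we shall not need this.

**Example ($n=2$).** Use the standard basis. For $x=(0,0)$, $\mathfrak g_{x,t}=\varpi^{\lceil t\rceil}M_2(R)$. For $x=(\frac12,0)$, condition (5) says $\mathrm{val}\ge t$ on the diagonal, $\ge t-\frac12$ at $(1,2)$ and $\ge t+\frac12$ at $(2,1)$. So $\mathfrak g_{x,0}=\mathfrak P$, and $\mathfrak g_{x,1/2}$ consists of the elements of $\mathfrak P$ with diagonal in $\mathfrak p$. The set $A$ of Section 1 is $\mathfrak g_0$.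

**Example ($n=1$).** Here $B(G)$ is a point, the action on $\mathfrak g=K$ is trivial, $\mathfrak g_r=\mathfrak p^{\lceil r\rceil}$, $\mathcal N=\{0\}$, and $J(\mathcal N)=\mathbb C\delta_0$ by (4). A distribution $T$ with support in $\mathfrak p^{\lceil r\rceil}$ vanishes on $1_{a+\mathfrak p^{\lceil r\rceil}}$ unless $a\in\mathfrak p^{\lceil r\rceil}$. So on $D_r$ it equals $T(1_{\mathfrak p^{\lceil r\rceil}})\,\delta_0$, and $\mathrm{res}_{D_r}J(\mathfrak g_r)=\mathrm{res}_{D_r}J(\mathcal N)$.

The paper "Some Results on Homogeneity Results for GLn" states as a conjecture that $\mathrm{res}_{D_r}J(\mathfrak g_r)=\mathrm{res}_{D_r}J(\mathcal N)$ for $GL_n(K)$ in all characteristic and for $r=0,\frac1n,\dots,\frac{n-1}n$. We prove that this is true, and for every real $r$.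

For a partition $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ of $n$ let $F^\lambda$ be the standard flag of $V$: $F^\lambda_j$ is spanned by the first $\lambda_1+\dots+\lambda_j$ standard basis vectors. Let $P_\lambda$ be its stabilizer in $G$, $\mathfrak n_\lambda=\{Y:YF^\lambda_j\subseteq F^\lambda_{j-1}\ \forall j\}$, and
$$\mu_\lambda(f)=\int_{GL_n(R)}\int_{\mathfrak n_\lambda}f(\mathrm{Ad}(h)Y)\,dY\,dh .$$
Let $\mathfrak P_\lambda\subseteq M_n(R)$ be the preimage of the parabolic subalgebra of $M_n(k)$ of block type $\lambda$, that is, of the stabilizer of the standard flag of type $\lambda$ in $k^n$. Let $p(n)$ be the number of partitions of $n$. For $n=2$, with volumes as in Section 1, $\mu_{(2)}=\delta_0$, $\mu_{(1,1)}=\mu$, $\mathfrak P_{(2)}=M_2(R)$, $\mathfrak P_{(1,1)}=\mathfrak P$.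

**Theorem.** Let $r\in\mathbb R$, $m=\lfloor r\rfloor$.

1. $\mathrm{res}_{D_r}J(\mathfrak g_r)=\mathrm{res}_{D_r}J(\mathcal N)$.
2. This space has dimension $p(n)$, with basis the $\mathrm{res}_{D_r}\mu_\lambda$. For $T\in J(\mathfrak g_r)$, $\mathrm{res}_{D_r}T$ is determined by the $p(n)$ numbers $T(1_{\varpi^m\mathfrak P_\lambda})$.
3. The $\mu_\lambda$ form a basis of $J(\mathcal N)$.
4. For $s\in\mathbb R$: $\mathrm{res}_{D_r}J(\mathfrak g_s)=\mathrm{res}_{D_r}J(\mathcal N)$ iff $[s,r)$ contains no rational number with denominator $\le n$, iff $\mathfrak g_s\subseteq\mathfrak g_r$.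

The route generalizes (3). First, a $T\in J(\mathfrak g_r)$ is determined on $D_r$ by the numbers $T(1_{\mathfrak g_{y,r}})$ (Proposition 10, the heart of the matter). Second, for $r=0$ there are only $p(n)$ different such numbers, and the $\mu_\lambda$ supply $p(n)$ independent functionals, so the count closes. Third, a $T\in J(\mathfrak g_{r_1})$ that vanishes on a coarse $D_m$ vanishes on $D_{r_1}$ (Proposition 19); this carries the result from integers to all $r$.

## 3. Graded reductions and comparison of nearby lattices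

**Jumps.** By (5), for fixed $x$ the lattice $\mathfrak g_{x,t}$ changes only at $t$ in the discrete set $\bigcup_{i,j}(\mathbb Z+x_i-x_j)$. So for each $t$ there is $\eta>0$ with
$$\mathfrak g_{x,t}=\mathfrak g_{x,t-\eta},\qquad \mathfrak g_{x,t+}=\mathfrak g_{x,t+\eta}. \tag{6}$$
For $u>0$ the set $1+\mathfrak g_{x,u}$ is a group: $(1+Y)^{-1}=\sum_l(-Y)^l$ converges, and lies in $1+\mathfrak g_{x,u}$. Its elements lie in $\mathfrak g_{x,0}$, so under $\mathrm{Ad}$ it preserves every $\mathfrak g_{x,t}$.

**The graded space $W_x$.** Put $L_a=\{v:\alpha_x(v)\ge a\}$, $L_{a+}=\{v:\alpha_x(v)>a\}$, $\mathrm{gr}_a=L_a/L_{a+}$. Multiplication by $\varpi$ identifies $\mathrm{gr}_a$ with $\mathrm{gr}_{a+1}$. For $c\in\mathbb R/\mathbb Z$ let $W_c$ be $\mathrm{gr}_a$ for any $a$ in the class $c$, with these identifications. The result is an $\mathbb R/\mathbb Z$-graded $k$-space $W_x=\bigoplus_cW_c$ of dimension $n$; the symbols of a splitting basis form a basis. For a graded space $W$ let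
$$\mathrm{End}_t(W)=\{E:EW_c\subseteq W_{c+t}\ \forall c\}.$$
An $X\in\mathfrak g_{x,t}$ induces maps $\mathrm{gr}_a\to\mathrm{gr}_{a+t}$ commuting with $\varpi$, hence an element $\bar X\in\mathrm{End}_t(W_x)$. In a splitting basis, $\bar X$ records the leading coefficients of the entries with $\mathrm{val}(X_{ij})=t-x_i+x_j$. So $X\mapsto\bar X$ induces $\mathfrak g_{x,t}/\mathfrak g_{x,t+}\cong\mathrm{End}_t(W_x)$, compatibly with products.

**Example.** For $n=2$ and $x=(0,0)$: $W_x=W_0=k^2$, $\mathrm{End}_0=M_2(k)$, $\mathrm{End}_{1/2}=0$. For $x=(\frac12,0)$: $W_x=W_{1/2}\oplus W_0$ with two lines, $\mathrm{End}_0$ is the diagonal matrices and $\mathrm{End}_{1/2}$ is spanned by $E_{12},E_{21}$. The matrix $\begin{pmatrix}0&1\\\varpi&0\end{pmatrix}$ lies in $\mathfrak g_{x,1/2}$, and its reduction exchanges the two lines, so it is not nilpotent.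

**The finite group $H$.** Let $H=\prod_cGL(W_c)$. The group $\{g\in G:\alpha_x\circ g=\alpha_x\}$ preserves all $\mathfrak g_{x,t}$ and $\mathfrak g_{x,t+}$ and maps to $H$, compatibly with $\mathrm{Ad}$. The map is onto: scale the $v_i$ so that $x_i\in[0,1)$. Then a block diagonal matrix with blocks in $GL_d(R)$, one block for each value of $x_i$, preserves $\alpha_x$, and $GL_d(R)\to GL_d(k)$ is onto.

**Lifting bases.** Let $w_1,\dots,w_n$ be a homogeneous basis of $W_x$, and let $v_i\in V$ have symbol $w_i$ in some $\mathrm{gr}_{\beta_i}$ of the right class modulo $\mathbb Z$. Then $(v_i)$ is a splitting basis of $\alpha_x$ with $\alpha_x(v_i)=\beta_i$. Indeed, given $v=\sum c_iv_i$ with not all $c_i=0$, let $b=\min_i(\mathrm{val}(c_i)+\beta_i)$. The terms attaining $b$ have symbols in $\mathrm{gr}_b$ that are nonzero multiples of different $w_i$, so they do not cancel, and $\alpha_x(v)=b$. In particular $v\ne0$, so the $v_i$ form a basis.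

**Lemma 1.** If $X\in\mathfrak g_r\cap\mathfrak g_{x,s}$ and $s<r$, then $\bar X\in\mathrm{End}_s(W_x)$ is nilpotent.

*Proof.* Say $X\in\mathfrak g_{z,r}$. In a splitting basis of $x$, $\alpha_z(\sum c_iv_i)\ge\min_i(\mathrm{val}(c_i)+\alpha_z(v_i))\ge\alpha_x(\sum c_iv_i)+\min_i(\alpha_z(v_i)-x_i)$, and the same holds with $x,z$ exchanged. So $|\alpha_z-\alpha_x|\le C$ on $V\setminus0$ for some $C$. Then $\alpha_x(X^lv)\ge\alpha_z(v)+lr-C\ge\alpha_x(v)+lr-2C>\alpha_x(v)+ls$ for all $v\ne0$ once $l(r-s)>2C$. For such $l$ we have $\bar X^l=0$. $\square$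

**Lemma 2.** (a) $\mathcal N\subseteq\mathfrak g_r$ for all $r$. (b) For $s\le r$: $\mathfrak g_r\subseteq\mathfrak g_s$ and $D_s\subseteq D_r$. (c) $D_r=\bigcup_{s<r}D_s$.

*Proof.* (a) Take a Jordan basis with $Xv_{a,i}=v_{a,i+1}$ (or $0$ at the end of a string) and the norm with splitting basis $(v_{a,i})$ and $\alpha(v_{a,i})=ir$. (b) follows from $\mathfrak g_{z,r}\subseteq\mathfrak g_{z,s}$. (c) $D_r$ is spanned by functions $1_{X+\mathfrak g_{x,r}}$, and $\mathfrak g_{x,r}=\mathfrak g_{x,r-\eta}$ by (6). A function in $D_r$ uses finitely many of these, so it lies in a single $D_s$ with $s<r$. $\square$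

The next lemma describes $\mathfrak g_t$ by the characteristic polynomial, as Section 1 did for $n=2$, $t=0$. It shows that $\mathfrak g_t$ is closed, and it will decide when $\mathfrak g_s\subseteq\mathfrak g_r$.

**Lemma 3.** Write $\det(\theta-X)=\theta^n+\sum_{i=1}^nc_i(X)\theta^{n-i}$. Then $\mathfrak g_t=\{X:\mathrm{val}(c_i(X))\ge it,\ 1\le i\le n\}$. In particular $\mathfrak g_t$ is closed and $G$-stable.

*Proof.* Let $X\in\mathfrak g_{z,t}$. In a splitting basis $c_i(X)$ is, up to sign, the sum of the principal $i\times i$ minors. A term of such a minor is $\pm\prod_{j\in I}X_{j,\pi(j)}$ with $\pi$ a permutation of $I$, $|I|=i$, and has valuation $\ge\sum_{j\in I}(t-z_j+z_{\pi(j)})=it$.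

Conversely let $\mathrm{val}(c_i(X))\ge it$ for all $i$. Take any norm $\alpha_0$ and put $\alpha(v)=\min_{0\le l<n}(\alpha_0(X^lv)-lt)$. Then $\alpha(v+w)\ge\min(\alpha(v),\alpha(w))$, $\alpha(cv)=\mathrm{val}(c)+\alpha(v)$, and $\alpha(v)=\infty$ iff $v=0$.

We show that $\alpha$ has a splitting basis. With the standard basis $(e_i)$, $\alpha(\sum c_ie_i)\ge\min_i(\mathrm{val}(c_i)+\alpha(e_i))$, so $\alpha(v)\to\infty$ as $v\to0$. Since $\alpha(v+w)=\alpha(v)$ when $\alpha(w)>\alpha(v)$, $\alpha$ is locally constant on $V\setminus0$, hence bounded on the compact set $R^n\setminus\varpi R^n$, say by $C$. So $L_a=\{\alpha\ge a\}$ is an $R$-submodule that contains $\varpi^MR^n$ for $M$ large. It is also bounded: if $v=\varpi^lv_0$ with $v_0\in R^n\setminus\varpi R^n$ and $\alpha(v)\ge a$, then $l\ge a-C$. So the $L_a$ are lattices, $L_1=\varpi L_0$, and $\dim_kL_0/L_1=n$. The graded space formed from $\alpha$ as above has dimension $\sum_{a\in[0,1)}\dim\mathrm{gr}_a=\dim_kL_0/L_1=n$. Lifts of a homogeneous basis are $n$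 vectors for which leading terms cannot cancel, that is, a splitting basis. So $\alpha=\alpha_z$ for a point $z$.

By Cayley–Hamilton,
$$\alpha_0(X^nv)-nt\ \ge\ \min_{1\le i\le n}\big(it+\alpha_0(X^{n-i}v)\big)-nt\ =\ \min_{1\le i\le n}\big(\alpha_0(X^{n-i}v)-(n-i)t\big)=\alpha(v).$$
Hence $\alpha(Xv)=t+\min_{1\le l\le n}(\alpha_0(X^lv)-lt)\ge t+\alpha(v)$, that is, $X\in\mathfrak g_{z,t}$. The set described is closed because the $c_i$ are continuous, and it is visibly stable under conjugation. $\square$

**Lemma 4.** For every $r$ there is $\varepsilon>0$ such that for every $x$ there is $x_0$ having a common splitting basis with $x$ and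
$$\mathfrak g_{x_0,r+}\subseteq\mathfrak g_{x,t}\subseteq\mathfrak g_{x_0,r}\qquad\text{for all }t\in[r-\varepsilon,r+\varepsilon]. \tag{7}$$

*Proof.* The point is that one $\varepsilon$ serves all $x$. Scaling the splitting basis by powers of $\varpi$ and translating by $G$, we may take $x\in[0,1]^n$ in the standard basis. For $x_0\in[0,1]^n$ choose $\eta>0$ as in (6) with $t=r$. Suppose $|x_i-x_{0,i}|\le\eta/4$ for all $i$ and $|t-r|\le\eta/2$. The bounds in (5) for $x$ and $x_0$ differ by at most $\eta/2$, so $\mathfrak g_{x,t}\subseteq\mathfrak g_{x_0,t-\eta/2}\subseteq\mathfrak g_{x_0,r-\eta}=\mathfrak g_{x_0,r}$ and $\mathfrak g_{x_0,r+}=\mathfrak g_{x_0,r+\eta}\subseteq\mathfrak g_{x,r+\eta/2}\subseteq\mathfrak g_{x,t}$. By compactness, finitely many $x_0$ with their cubes cover $[0,1]^n$; let $\varepsilon$ be the minimum of the corresponding $\eta/2$. $\square$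

**Images in the finite quotient.** Let $x_0$ have values $a_i$ and $x$ values $a_i+\delta_i$ in a common splitting basis, and suppose $\mathfrak g_{x_0,r+}\subseteq\mathfrak g_{x,t}\subseteq\mathfrak g_{x_0,r}$. Put
$$U=\mathfrak g_{x_0,r}/\mathfrak g_{x_0,r+}=\mathrm{End}_r(W_{x_0}).$$
It has as basis the matrix units $E_{ij}$ ($w_j\mapsto w_i$) for which $m_{ij}:=r-a_i+a_j$ is an integer; $E_{ij}$ is the image of $\varpi^{m_{ij}}$ placed at $(i,j)$. By (5) the latter lies in $\mathfrak g_{x,t}$ iff $m_{ij}\ge t-a_i-\delta_i+a_j+\delta_j$, that is, iff $\delta_i-\delta_j\ge t-r$. Since $\mathfrak g_{x,t}$ is defined entry by entry,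
$$\mathfrak g_{x,t}\text{ is the full preimage of the span of the }E_{ij}\in U\text{ with }\delta_i-\delta_j\ge t-r. \tag{8}$$

**Definition.** A *graded flag* of a graded space $W$ is a chain $F:0=F_0\subsetneq F_1\subsetneq\cdots\subsetneq F_m=W$ of graded subspaces. Its *length* is $m$. In $\mathrm{End}_r(W)$ put
$$\mathfrak p_F=\{E:EF_j\subseteq F_j\ \forall j\},\qquad\mathfrak n_F=\{E:EF_j\subseteq F_{j-1}\ \forall j\}.$$

For $t=r$, (8) says that the image of $\mathfrak g_{x,r}$ is $\mathfrak p_F$, with $F$ formed by the spans of $\{w_i:\delta_i\ge\delta\}$, $\delta\in\mathbb R$. Conversely, *for each graded flag $F$ of $W_{x_0}$ there is $y_F\in B(G)$ such that $\mathfrak g_{y_F,r}$ is the preimage of $\mathfrak p_F$.* Lift a homogeneous basis adapted to $F$ to a splitting basis of $x_0$ and add $\delta_i=\epsilon'(m-j)$ to the value at $v_i$ when $w_i\in F_j\setminus F_{j-1}$. For small $\epsilon'>0$ the inclusions $\mathfrak g_{x_0,r+}\subseteq\mathfrak g_{y_F,r}\subseteq\mathfrak g_{x_0,r}$ hold by the computation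 in Lemma 4, and by (8) the image is spanned by the $E_{ij}\in U$ with $\delta_i\ge\delta_j$, which is $\mathfrak p_F$.

So near $x_0$ the numbers $T(1_{\mathfrak g_{y,r}})$ include the values of $T$ on all the functions $1_{\mathfrak p_F}$ of a finite vector space. The next section finds which functions on $U$ these control.

## 4. Nilpotent graded operators over a finite field

In this section $W\ne0$ is a finite-dimensional $\mathbb R/\mathbb Z$-graded $k$-space, $r\in\mathbb R$ is arbitrary, $U=\mathrm{End}_r(W)$, $H=\prod_cGL(W_c)$, and $\mathrm{Nil}(U)$ is the set of nilpotent elements.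

**Homogeneous Jordan bases.** Each $E\in\mathrm{Nil}(U)$ has a Jordan basis of homogeneous vectors. Let $E^l=0\ne E^{l-1}$. Choose a homogeneous $w$ with $E^{l-1}w\ne0$ and a homogeneous functional $f$ (zero on all $W_c$ but one) with $f(E^{l-1}w)\ne0$. Put
$$S=\langle w,Ew,\dots,E^{l-1}w\rangle,\qquad S'=\bigcap_{j<l}\ker(f\circ E^j).$$
Both are graded and $E$-stable (for $S'$ use $E^l=0$), $\dim S=l$ and $\mathrm{codim}\,S'\le l$. If $v=\sum_{i\ge i_0}a_iE^iw\in S'$ with $a_{i_0}\ne0$, then $0=f(E^{l-1-i_0}v)=a_{i_0}f(E^{l-1}w)\ne0$, a contradiction. So $W=S\oplus S'$, and we induct on $\dim W$.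

**Lemma 5.** For $E\in\mathrm{Nil}(U)$ put $k_j^E(c)=\dim\ker(E^j|_{W_c})$. The numbers $k_j^E(c)$ determine the $H$-orbit of $E$.

*Proof.* In a homogeneous Jordan basis, $N_j(c)=k_j^E(c)-k_{j-1}^E(c)$ counts the basis vectors in $W_c$ that are $j$-th from the end of their string. Such a vector either starts its string or follows a vector of $W_{c-r}$ that is $(j+1)$-st from the end. So the number of strings of length $l$ starting in degree $c$ is $N_l(c)-N_{l+1}(c-r)$. If two operators have the same numbers of strings, a degree-preserving bijection of Jordan bases gives an element of $H$ conjugating one to the other. $\square$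

**Lemma 6.** The $H$-invariant functions on $U$ supported in $\mathrm{Nil}(U)$ are spanned by the functions $\sum_{h\in H}1_{\mathfrak n_{hF}}$, $F$ a graded flag.

*Proof.* These functions are $H$-invariant, since $\mathfrak n_{hF}=\mathrm{Ad}(h)\mathfrak n_F$, and supported in $\mathrm{Nil}(U)$. Given $E\in\mathrm{Nil}(U)$, let $F$ be the flag $F_j=\ker E^j$; then $E\in\mathfrak n_F$. If $E'\in\mathfrak n_{hF}$, then $E'^j$ kills $hF_j$, so $k_j^{E'}(c)\ge k_j^E(c)$ for all $j,c$; for $j$ beyond the length of $F$ both sides are $\dim W_c$. By Lemma 5, equality for all $j,c$ forces $E'\in\mathrm{Ad}(H)E$. Hence $\sum_h1_{\mathfrak n_{hF}}$ is a positive multiple of $1_{\mathrm{Ad}(H)E}$ plus a combination of $1_{\mathcal O'}$ with $\mathcal O'$ strictly lower than $\mathrm{Ad}(H)E$ in the partial order in which lower means that all $k_j(c)$ are at least as large. Induction on this finite poset, starting at its minimal elements, shows that every $1_{\mathrm{Ad}(H)E}$ is in the span. $\square$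

We also want to express $1_{\mathfrak n_F}$ by functions $1_{\mathfrak p_{F'}}$. As functions on $U$ this cannot be expected, since $\mathfrak p_{F'}$ contains non-nilpotent elements. On $\mathrm{Nil}(U)$ it works. For $W=k^2$ in one degree, $r=0$, and the trivial flag $F:0\subset W$, we have $\mathfrak n_F=\{0\}$, and for nilpotent $E$
$$1_{\{0\}}(E)=\frac1q\Big(-1+\#\{E\text{-stable lines}\}\Big),$$
because there are $q+1$ stable lines if $E=0$ and one if $E\neq0$ is nilpotent.

**Lemma 7.** For each graded flag $F$ there are constants $c_{F'}$, $F'$ running over the graded flags refining $F$, with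
$$1_{\mathfrak n_F}(E)=\sum_{F'}c_{F'}1_{\mathfrak p_{F'}}(E)\qquad\text{for all }E\in\mathrm{Nil}(U).$$

*Proof.*

**Step 1: a weight on subspaces that sums to zero.** For a graded space $S$ with $d_c=\dim S_c$ put $\kappa(S)=\prod_c(-1)^{d_c}q^{d_c(d_c-1)/2}\ne0$. The $q$-binomial theorem gives $\sum_i(-1)^iq^{i(i-1)/2}\binom di_q=\prod_{i=0}^{d-1}(1-q^i)=\delta_{d,0}$. A graded subspace of $S$ is a choice of a subspace of each $S_c$, so $\sum_{S'\subseteq S}\kappa(S')=\delta_{S,0}$, the sum over graded subspaces.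

**Step 2: the signed count of stable flags detects $E=0$.** Let $E$ be nilpotent of degree $r$ on a graded space $Q\ne0$, and let $\mathcal L_E$ be the set of $E$-stable graded subspaces of $Q$. For $S\in\mathcal L_E$ put $m(S)=\kappa(S)$ if $ES=0$ and $m(S)=0$ otherwise. Every graded subspace of $\ker E$ is $E$-stable, so
$$\sum_{S'\in\mathcal L_E,\,S'\subseteq S}m(S')=\sum_{S'\subseteq S\cap\ker E}\kappa(S')=\delta_{S\cap\ker E,0}=\delta_{S,0};$$
the last step holds because $E|_S$ is nilpotent, so it has a kernel if $S\ne0$. On the other hand let $\chi(S)=\sum(-1)^i$ over all chains $0=S_0\subsetneq\dots\subsetneq S_i=S$ in $\mathcal L_E$. Then $\chi(0)=1$, and removing the top member gives $\chi(S)=-\sum_{S'\subsetneq S}\chi(S')$ for $S\ne0$. So $\sum_{S'\subseteq S}\chi(S')=\delta_{S,0}$. Both $m$ and $\chi$ satisfy the same recursion, which has one solution; hence $\chi=m$. In particular the sum of $(-1)^{\text{length}}$ over the $E$-stable graded flags of $Q$ is $\kappa(Q)$ if $E=0$ and $0$ if $E\ne0$.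

**Step 3: assemble over the quotients of $F$.** Let $E\in\mathrm{Nil}(U)\cap\mathfrak p_F$. Apply Step 2 to the operators induced on $Q_j=F_j/F_{j-1}$ and multiply over $j$. The $E$-stable flags $F'$ refining $F$ correspond to tuples of stable flags of the $Q_j$; let $m_j(F')$ be the length of the flag induced on $Q_j$. All the induced operators vanish iff $E\in\mathfrak n_F$. So
$$\sum_{F'}\Big(\prod_j\kappa(Q_j)^{-1}(-1)^{m_j(F')}\Big)1_{\mathfrak p_{F'}}(E)=1_{\mathfrak n_F}(E).$$
If $E\notin\mathfrak p_F$, both sides vanish, since $\mathfrak p_{F'}\subseteq\mathfrak p_F$ and $\mathfrak n_F\subseteq\mathfrak p_F$. $\square$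

## 5. What the numbers $T(1_{\mathfrak g_{y,r}})$ control nearby

For $x_0\in B(G)$, $\mathrm{pr}:\mathfrak g_{x_0,r}\to U=\mathfrak g_{x_0,r}/\mathfrak g_{x_0,r+}$, a $G$-invariant $T$, and a function $\varphi$ on $U$, put $\tilde T(\varphi)=T(\varphi\circ\mathrm{pr})$, where $\varphi\circ\mathrm{pr}$ is extended by $0$ outside $\mathfrak g_{x_0,r}$. Since elements of $H$ lift to elements of $G$ preserving $\alpha_{x_0}$, $\tilde T$ is $H$-invariant.

The first lemma handles cosets $X+\mathfrak g_{x,r}$ with $X$ not too far out. In the finite quotient such a coset is an affine space $\bar X+\mathfrak p_F$. The Fourier transform turns the translation by $\bar X$ into a phase on $\mathfrak p_F^\perp$, and $\mathfrak p_F^\perp$ consists of nilpotents, where Lemma 6 applies.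

**Lemma 8.** Let $T$ be $G$-invariant with $T(1_{\mathfrak g_{y,r}})=0$ for all $y$, and $\varepsilon$ as in Lemma 4. Then $T(1_{X+\mathfrak g_{x,r}})=0$ for all $x$ and all $X\in\mathfrak g_{x,r-\varepsilon}$.

*Proof.* Take $x_0$ from Lemma 4 and $W=W_{x_0}$. By (7) with $t=r-\varepsilon$, $X\in\mathfrak g_{x_0,r}$; by (8) with $t=r$ our function is $1_{\bar X+\mathfrak p_F}\circ\mathrm{pr}$ for a graded flag $F$. Let $U^\vee=\mathrm{End}_{-r}(W)$. Since $U=\bigoplus_c\mathrm{Hom}(W_c,W_{c+r})$ and $U^\vee=\bigoplus_c\mathrm{Hom}(W_{c+r},W_c)$, the form $\mathrm{tr}(EE')$ is a perfect $H$-invariant pairing. Let $\psi\ne1$ be an additive character of $k$ and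
$$\hat\varphi(E')=\sum_{E\in U}\varphi(E)\,\psi(\mathrm{tr}\,EE')\qquad(E'\in U^\vee);$$
the map $\varphi\mapsto\hat\varphi$ is injective and $H$-equivariant.

In an adapted basis with $\delta_i$ as in Section 3, $\mathfrak p_F$ is spanned by the $E_{ij}\in U$ with $\delta_i\ge\delta_j$. So $\mathfrak p_F^\perp$ is spanned by the $E_{ji}\in U^\vee$ with $\delta_j>\delta_i$, that is,
$$\mathfrak p_F^\perp=\mathfrak n_F^\vee:=\{E'\in U^\vee:E'F_j\subseteq F_{j-1}\ \forall j\}.$$
Hence $\widehat{1_{\bar X+\mathfrak p_F}}(E')=|\mathfrak p_F|\,\psi(\mathrm{tr}\,\bar XE')\,1_{\mathfrak n_F^\vee}(E')$. So the $H$-invariant function $\Phi=\sum_h1_{\mathrm{Ad}(h)(\bar X+\mathfrak p_F)}$ has an $H$-invariant transform supported in $\mathrm{Nil}(U^\vee)$. By Lemma 6 for $U^\vee$ (the case $-r$), $\hat\Phi=\sum_{F'}c_{F'}\sum_h1_{\mathfrak n^\vee_{hF'}}$ for some constants. Since $\widehat{1_{\mathfrak p_{hF'}}}=|\mathfrak p_{F'}|\,1_{\mathfrak n^\vee_{hF'}}$, injectivity gives $\Phi=\sum_{F'}c_{F'}|\mathfrak p_{F'}|^{-1}\sum_h1_{\mathfrak p_{hF'}}$.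 Thus $\tilde T(1_{\bar X+\mathfrak p_F})=|H|^{-1}\tilde T(\Phi)$ is a combination of the numbers $\tilde T(1_{\mathfrak p_{F'}})=T(1_{\mathfrak g_{y_{F'},r}})=0$. $\square$

The second lemma will let us increase $r$ a little.

**Lemma 9.** Let $T\in J(\mathfrak g_{r_1})$, $r<r_1$, $T(1_{\mathfrak g_{y,r}})=0$ for all $y$, and $\varepsilon$ as in Lemma 4 for $r$. Then $T(1_{\mathfrak g_{x,r''}})=0$ for all $x$ and all $r''\in(r,r+\varepsilon]$.

*Proof.* With $x_0$ from Lemma 4, (8) gives $1_{\mathfrak g_{x,r''}}=1_{\mathfrak n}\circ\mathrm{pr}$, where $\mathfrak n$ is spanned by the $E_{ij}\in U$ with $\delta_i-\delta_j\ge r''-r>0$. So $\mathfrak n\subseteq\mathrm{Nil}(U)$. By $H$-invariance $\tilde T(1_{\mathfrak n})=|H|^{-1}\tilde T(\sum_h1_{\mathrm{Ad}(h)\mathfrak n})$, which by Lemma 6 is a combination of numbers $\tilde T(1_{\mathfrak n_F})$. By Lemma 1, an element of $\mathfrak g_{r_1}\cap\mathfrak g_{x_0,r}$ has nilpotent reduction in $U$. So if $\varphi$ vanishes on $\mathrm{Nil}(U)$, then $\varphi\circ\mathrm{pr}$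 vanishes on $\mathfrak g_{r_1}$ and $\tilde T(\varphi)=0$ by (4). That is, $\tilde T(\varphi)$ depends only on $\varphi|_{\mathrm{Nil}(U)}$. By Lemma 7, $\tilde T(1_{\mathfrak n_F})$ is a combination of the numbers $\tilde T(1_{\mathfrak p_{F'}})=T(1_{\mathfrak g_{y_{F'},r}})=0$. $\square$

## 6. Sliding a coset along its Jordan form

**Proposition 10.** If $T\in J(\mathfrak g_r)$ and $T(1_{\mathfrak g_{y,r}})=0$ for all $y$, then $T|_{D_r}=0$.

Lemma 8 deals with $1_{X+\mathfrak g_{x,r}}$ when $X\in\mathfrak g_{x,r-\varepsilon}$. For other $X$, the *depth* of $X$ at $x$ is the $s$ with $X\in\mathfrak g_{x,s}\setminus\mathfrak g_{x,s+}$, and $s<r-\varepsilon$. The natural plan is the one behind (3). By Lemma 1, only $X$ with nilpotent $\bar X$ matter. Then $X$ looks like a Jordan matrix $e$ to leading order, and stretching the norm along the Jordan strings makes $e$ deeper. So replace $x$ by a stretched point $y'$, and repeat until the depth reaches $r-\varepsilon$. Three things stand in the way.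

First, stretching enlarges $\mathfrak g_{x,r}$ in the directions that raise the position in a string and shrinks it in those that lower it. So in general neither of $\mathfrak g_{x,r}$, $\mathfrak g_{y',r}$ contains the other, and $T(1_{X+\mathfrak g_{x,r}})$ is not visibly a sum of values at cosets of $\mathfrak g_{y',r}$.

Second, $X$ is only $e$ plus deeper terms, and these must be brought to a form that behaves well under stretching. The slice suggested by $\mathfrak{sl}_2$-theory, the centralizer of a lowering operator $f$, does not work here. For $n=2$, $e=E_{21}$, $f=E_{12}$, the lattice $[e,M_2(R)]$ is spanned by $E_{21}$ and $E_{22}-E_{11}$, and the centralizer of $f$ is spanned by $1$ and $E_{12}$. The diagonal part of the sum is spanned by $E_{22}-E_{11}$ and $E_{11}+E_{22}$, and when $k$ has characteristic $2$ it does not contain $E_{11}$. If we take instead the span of $E_{11},E_{12}$ (the first row), then $E_{22}=(E_{22}-E_{11})+E_{11}$ is reached in every characteristic.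

Third, the terms that survive in the slice may become leading terms after an arbitrarily short stretch. The depth then increases by arbitrarily small amounts, and nothing yet says that the process ends.

The three remedies are a conjugation argument (Lemma 13), a slice of first-row type (Lemmas 11 and 12), and the growth of ranks (Lemma 14).

### 6.1 Weights and the slice

Let $X\in\mathfrak g_{x,s}\setminus\mathfrak g_{x,s+}$, $s<r$, with $\bar X\in\mathrm{End}_s(W_x)$ nilpotent. Take a homogeneous Jordan basis $w_{a,i}$ of $W_x$ ($1\le i\le\lambda_a$, $\bar Xw_{a,i}=w_{a,i+1}$, $w_{a,\lambda_a+1}=0$). The degree of $w_{a,i}$ is the class of $t_a+is$ for a suitable $t_a\in\mathbb R$. Lift to a splitting basis $v_{a,i}$ with $\alpha_x(v_{a,i})=t_a+is$. Define $e\,v_{a,i}=v_{a,i+1}$ for $i<\lambda_a$ and $e\,v_{a,\lambda_a}=0$. Then $e\in\mathfrak g_{x,s}$, $\bar e=\bar X$, and $X\in e+\mathfrak g_{x,s+}$.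

Let $E_{bj,ai}$ be the matrix unit $v_{a,i}\mapsto v_{b,j}$, of *weight* $j-i\in[-(n-1),n-1]$. Subscripts $w$, $>0$, $\le 0$, etc. on subspaces and elements denote weight parts. The element $e$ has weight $1$, and weights add under products. For $\sigma\in\mathbb R$ let $y_\sigma$ be the point with splitting basis $(v_{a,i})$ and $\alpha(v_{a,i})=t_a+i\sigma$, so $y_s=x$. By (5), $\varpi^mE_{bj,ai}\in\mathfrak g_{y_\sigma,u}$ iff its depth
$$m+t_b-t_a+(j-i)\sigma$$
is $\ge u$. So all $\mathfrak g_{y_\sigma,u}$ are sums of their weight parts, $e\in\mathfrak g_{y_\sigma,\sigma}$, and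
$$(\mathfrak g_{y_{\sigma'},u})_w=(\mathfrak g_{y_\sigma,\,u-w(\sigma'-\sigma)})_w. \tag{9}$$

**Definition.** Let $C$ be the span of the $E_{b1,ai}$ with $1\le i\le\lambda_a$ and $\lambda_b\ge\lambda_a-i+1$. Its weights $1-i$ are $\le0$. Put $C_{y,u}=C\cap\mathfrak g_{y,u}$.

For a single string, $C$ is the first row. For $\lambda=(2,1)$, $C$ is spanned by $E_{11,11},E_{11,12},E_{11,21},E_{21,12},E_{21,21}$; the unit $E_{21,11}$ is left out because $\lambda_2=1<\lambda_1-1+1=2$.

**Lemma 11.** For all $\sigma,u$, compatibly with weights,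
$$\mathfrak g_{y_\sigma,u}=[e,\mathfrak g_{y_\sigma,u-\sigma}]+C_{y_\sigma,u}. \tag{10}$$
In particular $\mathrm{ad}\,e:(\mathfrak g_{y_\sigma,u-\sigma})_{w-1}\to(\mathfrak g_{y_\sigma,u})_w$ is onto for $w\ge1$.

*Proof.* The inclusion $\supseteq$ holds because $e\in\mathfrak g_{y_\sigma,\sigma}$. For $\subseteq$ work in a block $(b,a)$ and write $E_{j,i}$ for $E_{bj,ai}$ (zero if out of range). Then
$$[e,E_{j,i}]=E_{j+1,i}-E_{j,i-1}.$$
The depth of $\varpi^mE_{j,i}$ depends only on $m$ and the diagonal $c=j-i$. The admissible $m$ for diagonal $c$ at depth $u$ are those with $m+t_b-t_a+c\sigma\ge u$, which is the same as $m+t_b-t_a+(c-1)\sigma\ge u-\sigma$, the condition for diagonal $c-1$ at depth $u-\sigma$. So it suffices to show that the $\mathbb Z$-span of diagonal $c$ is generated by $[e,\text{diagonal }c-1]$ and the elements of $C$ on it. If $E_{j+1,i}$ and $E_{j,i-1}$ are consecutive elements of diagonal $c$, both in range, then $E_{j,i}$ is in range and their difference is $[e,E_{j,i}]$. So it suffices to reach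 one element of each nonempty diagonal.

* If $c>0$: $E_{1+c,1}=[e,E_{c,1}]$.
* If $c\le0$ and $c>\lambda_b-\lambda_a$: the last element is $E_{\lambda_b,\lambda_b-c}=-[e,E_{\lambda_b,\lambda_b-c+1}]$, where $1\le\lambda_b-c+1\le\lambda_a$.
* If $c\le\min(0,\lambda_b-\lambda_a)$: the first element is $E_{1,1-c}$, and it lies in $C$, since $\lambda_a-(1-c)+1=\lambda_a+c\le\lambda_b$.

For the last assertion, $C$ has no part of weight $w\ge1$. $\square$

We use throughout, for $1+Y$ invertible,
$$\mathrm{Ad}(1+Y)A=A+[Y,A](1+Y)^{-1}, \tag{11}$$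
which follows from $(1+Y)A=A(1+Y)+[Y,A]$.

**Lemma 12.** There is $g\in G$ with $\mathrm{Ad}(g)(X+\mathfrak g_{x,r})=e+Z+\mathfrak g_{x,r}$ and $Z\in C\cap\mathfrak g_{x,s+}$.

*Proof.* The aim is to push the error $X-e$ into $C$, one layer at a time. Let $\eta>0$ with $\mathfrak g_{x,s+}=\mathfrak g_{x,s+\eta}$. We show by induction on $l\ge1$ that some $g_l\in1+\mathfrak g_{x,\eta}$ has $\mathrm{Ad}(g_l)X=e+Z_l+Q_l$ with $Z_l\in C_{x,s+\eta}$ and $Q_l\in\mathfrak g_{x,s+l\eta}$. For $l=1$ take $g_1=1$, $Z_1=0$. Given $l$, write $Q_l=[e,Y]+Z'$ by (10) with $\sigma=s$, $u=s+l\eta$; so $Y\in\mathfrak g_{x,l\eta}$ and $Z'\in C_{x,s+l\eta}$. By (11),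
$$\mathrm{Ad}(1+Y)(e+Z_l+Q_l)=e+Z_l+\big(Q_l+[Y,e]\big)+[Y,e]\big((1+Y)^{-1}-1\big)+[Y,Z_l+Q_l](1+Y)^{-1}.$$
Here $Q_l+[Y,e]=Z'$. The next term lies in $\mathfrak g_{x,s+2l\eta}\subseteq\mathfrak g_{x,s+(l+1)\eta}$, and the last in $\mathfrak g_{x,l\eta+s+\eta}$, because $Z_l,Q_l\in\mathfrak g_{x,s+\eta}$. So with $g_{l+1}=(1+Y)g_l\in1+\mathfrak g_{x,\eta}$ and $Z_{l+1}=Z_l+Z'$ the induction continues. Stop when $s+l\eta\ge r$. As $g_l$ preserves $\mathfrak g_{x,r}$, it carries $X+\mathfrak g_{x,r}$ to $e+Z_l+\mathfrak g_{x,r}$. $\square$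

### 6.2 Changing the base point

Let $\varepsilon>0$ be as in Lemma 4 for $r$ and $\delta=\varepsilon/n$. Let $s<s'\le\min(s+\delta,r-\varepsilon)$, $y'=y_{s'}$, $\tau=s'-s$, and $Z\in C\cap\mathfrak g_{y',s'}$.

**Lemma 13.** There are finitely many $A\in\mathfrak g_{x,r}\cap\mathfrak g_{<0}$, all in $\mathfrak g_{y',s'+}$, and $c>0$ with
$$T(1_{e+Z+\mathfrak g_{x,r}})=c\sum_AT(1_{e+Z+A+\mathfrak g_{y',r}})\qquad\text{for every $G$-invariant }T.$$

*Proof.*

**Step 1: cut down to the intersection.** Here we deal with the negative weights, where $\mathfrak g_{x,r}$ is the larger lattice. Put $\Lambda=\mathfrak g_{x,r}\cap\mathfrak g_{y',r}$. By (9), $(\mathfrak g_{y',r})_w=(\mathfrak g_{x,r-w\tau})_w$, so $\Lambda_w=(\mathfrak g_{x,r})_w$ for $w\ge0$ and $\Lambda_w=(\mathfrak g_{y',r})_w$ for $w\le0$. Hence $\mathfrak g_{x,r}=\bigsqcup_A(A+\Lambda)$ with finitely many $A\in(\mathfrak g_{x,r})_{<0}$. By (9) again, $(\mathfrak g_{x,r})_w=(\mathfrak g_{y',r+w\tau})_w$, so $A\in\mathfrak g_{y',r-(n-1)\tau}$. As $r-(n-1)\tau>r-\varepsilon\ge s'$,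 we get $A\in\mathfrak g_{y',s'+}$. Therefore
$$T(1_{e+Z+\mathfrak g_{x,r}})=\sum_AT(1_{e+B+\Lambda}),\qquad B:=Z+A,$$
with $B$ of weights $\le0$ and $B,e\in\mathfrak g_{y',s'}$. It remains to show
$$T(1_{e+B+\mathfrak g_{y',r}})=[\mathfrak g_{y',r}:\Lambda]\;T(1_{e+B+\Lambda}); \tag{12}$$
then the lemma holds with $c=[\mathfrak g_{y',r}:\Lambda]^{-1}$.

**Step 2: conjugations that preserve $\Lambda$.** We look for group elements that move $e+B+\Lambda$ inside $e+B+\mathfrak g_{y',r}$. Let $u=r-s'\ge\varepsilon$, $Y\in(\mathfrak g_{y',u})_{\ge0}$ and $g=1+Y$. By (9), $Y_w\in\mathfrak g_{x,u-w\tau}$ with $u-w\tau\ge\varepsilon-(n-1)\varepsilon/n>0$. So $g\in(1+\mathfrak g_{y',u})\cap(1+\mathfrak g_{x,0+})$, and $\mathrm{Ad}(g)\Lambda=\Lambda$. Further $[Y,e+B]\in\mathfrak g_{y',u+s'}=\mathfrak g_{y',r}$, so by (11)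
$$\mathrm{Ad}(g)(e+B)\in e+B+[Y,e+B]+\mathfrak g_{y',r+u}.$$
Now $\mathfrak g_{y',r+u}\subseteq\Lambda$: it lies in $\mathfrak g_{y',r}$, and its weight $w$ part is $(\mathfrak g_{x,r+u-w\tau})_w\subseteq\mathfrak g_{x,r}$ because $u\ge|w|\tau$. The parts of $[Y,e+B]$ of weight $\le0$ lie in $(\mathfrak g_{y',r})_{\le0}\subseteq\Lambda$. Hence
$$\mathrm{Ad}(g)(e+B+\Lambda)=e+B+[Y,e+B]_{>0}+\Lambda.$$

**Step 3: every positive-weight translate is reached.** Given $A''\in(\mathfrak g_{y',r})_{>0}$, we solve $[Y,e+B]_{>0}=A''$ with $Y=\sum_{0\le j\le n-2}Y_j$. Since $B$ has weights $\le0$, the weight $w$ part of the equation, for $w=n-1,n-2,\dots,1$, is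
$$[e,Y_{w-1}]=-A''_w+\sum_{j\ge w}[Y_j,B_{w-j}].$$
The right side lies in $(\mathfrak g_{y',r})_w$ and involves only $Y_j$ with $j\ge w$, which are already found. By Lemma 11 with $\sigma=s'$ there is a solution $Y_{w-1}\in(\mathfrak g_{y',u})_{w-1}$.

**Step 4: count.** By Steps 2 and 3 all cosets $e+B+A''+\Lambda$ with $A''\in(\mathfrak g_{y',r})_{>0}$ are $G$-conjugate to $e+B+\Lambda$. Since $(\mathfrak g_{y',r})_{\le0}\subseteq\Lambda$, $\mathfrak g_{y',r}$ is a disjoint union of $[\mathfrak g_{y',r}:\Lambda]$ cosets $A''+\Lambda$ with $A''$ of this kind. This gives (12). $\square$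

### 6.3 Growth of ranks

For an operator $A$ on an $n$-dimensional space put $\rho(A)=\sum_{j=1}^n\mathrm{rank}(A^j)\le n^2$. The next lemma says that when a slice term becomes a leading term, $\rho$ increases. For $n=2$ and $e=E_{21}$ it says that $\begin{pmatrix}z_1&z_2\\1&0\end{pmatrix}$ with $(z_1,z_2)\ne0$ has $\rho>\rho(e)=1$: its rank is $2$ if $z_2\ne0$, and its square is $z_1$ times itself if $z_2=0$. The condition in the definition of $C$ matters: for $\lambda=(2,1)$ and $z\neq 0$, the operator $e+zE_{21,11}$ has rank $1$ and square zero, so $\rho$ does not grow.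

**Lemma 14.** Over $k$, let $e$ be in Jordan form on a basis $(v_{a,i})$ as above and let $0\ne\bar Z=\sum z_{bai}E_{b1,ai}$, where $z_{bai}\ne0$ only if $\lambda_b\ge\lambda_a-i+1$. Then $\rho(e+\bar Z)>\rho(e)$.

*Proof.*

**Step 1: deform $e+\bar Z$ to $e$, so that no rank is smaller than for $e$.** Let $u$ be an indeterminate and $\bar Z_u=\sum u^iz_{bai}E_{b1,ai}$. With $\Delta v_{a,i}=u^{-i}v_{a,i}$ we have $u\Delta e\Delta^{-1}=e$ and $u\Delta E_{b1,ai}\Delta^{-1}=u^iE_{b1,ai}$, so
$$e+\bar Z_u=u\,\Delta(e+\bar Z)\Delta^{-1},$$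
and $\mathrm{rank}_{k(u)}(e+\bar Z_u)^j=\mathrm{rank}(e+\bar Z)^j$ for all $j$. Specializing to $u=0$, where $\bar Z_u=0$, can only lower ranks, so $\mathrm{rank}(e+\bar Z)^j\ge\mathrm{rank}(e^j)$.

**Step 2: find one $j$ with strict inequality.** Let $i$ be minimal with some $z_{bai}\ne0$. For this $i$ put $N=\sum_{a,b}z_{bai}E_{b1,ai}$, fix $a$ such that some $z_{bai}\ne0$, and put $j=\lambda_a-i+1$. Then
$$(e+\bar Z_u)^j=e^j+u^iN_j+O(u^{i+1}),\qquad N_j=\sum_{p+q=j-1}e^pNe^q.$$
(Products with two factors $\bar Z_u$ are $O(u^{2i})$, and $2i\ge i+1$.) We have $e^jv_{a,i}=0$. Since $N$ kills $e^qv_{a,i}=v_{a,i+q}$ for $q>0$,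
$$N_jv_{a,i}=e^{j-1}Nv_{a,i}=\sum_bz_{bai}v_{b,j},$$
where $\lambda_b\ge j$ for the $b$ that occur. This vector is nonzero and not in $\mathrm{im}(e^j)=\langle v_{b,l}:l>j\rangle$. Choose $x_1,\dots,x_d$ such that the $e^jx_\nu$ form a basis of $\mathrm{im}(e^j)$. The vectors $(e+\bar Z_u)^jx_\nu$ and $u^{-i}(e+\bar Z_u)^jv_{a,i}$ have coordinates in $k[u]$, and at $u=0$ they specialize to the linearly independent vectors $e^jx_\nu$ and $N_jv_{a,i}$. So they are independent over $k(u)$, and $\mathrm{rank}(e+\bar Z)^j\ge d+1>\mathrm{rank}(e^j)$. $\square$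

### 6.4 Proof of Proposition 10

Recall that $D_r$ is spanned by the functions $1_{X+\mathfrak g_{x,r}}$. Suppose $T(1_{X+\mathfrak g_{x,r}})\ne0$; we derive a contradiction.

**Step 1: the reduction is nilpotent and nonzero.** This makes Section 6.1 applicable. By Lemma 8, $X\notin\mathfrak g_{x,r-\varepsilon}$, so $X$ has depth $s<r-\varepsilon$ at $x$. All elements of $X+\mathfrak g_{x,r}\subseteq X+\mathfrak g_{x,s+}$ have the same reduction $\bar X\in\mathrm{End}_s(W_x)$. If $\bar X$ were not nilpotent, then by Lemma 1 this coset would not meet $\mathfrak g_r$, and $T(1_{X+\mathfrak g_{x,r}})=0$. So $\bar X$ is nilpotent, and nonzero as the depth is $s$. By Lemma 12 and invariance, $T(1_{e+Z+\mathfrak g_{x,r}})\ne0$ with $Z\in C\cap\mathfrak g_{x,s+}$.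

**Step 2: choose how far to slide.** We slide until a slice term becomes a leading term, but at most by $\delta$ and at most to depth $r-\varepsilon$. Let $z_{bai}$ be the nonzero entries of $Z$ (at $E_{b1,ai}$). The depth of such an entry at $y_\sigma$ minus $\sigma$ is
$$\mathrm{val}(z_{bai})+t_b-t_a-i\sigma.$$
This is continuous and strictly decreasing in $\sigma$, and it is $>0$ at $\sigma=s$. Let $\sigma_1>s$ be the first $\sigma$ where one of these quantities vanishes ($\sigma_1=\infty$ if $Z=0$). Put $s'=\min(s+\delta,\,r-\varepsilon,\,\sigma_1)>s$ and $y'=y_{s'}$. Then $Z\in\mathfrak g_{y',s'}$. Lemma 13 gives some $X'=e+Z+A\in\mathfrak g_{y',s'}$ with $T(1_{X'+\mathfrak g_{y',r}})\ne0$. By Lemma 8, $X'\notin\mathfrak g_{y',r-\varepsilon}$, so $s'\ne r-\varepsilon$ and $s'<r-\varepsilon$.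

**Step 3: compare the reductions.** We see what was gained. Since $A\in\mathfrak g_{y',s'+}$, the reduction of $X'$ in $\mathrm{End}_{s'}(W_{y'})$ is $\bar e+\bar Z$. Here $\bar e$ is in Jordan form with the same $\lambda_a$ on the symbols of the $v_{a,i}$, and $\bar Z$ is a combination of matrix units as in Lemma 14. Also $\rho(\bar e)=\rho(\bar X)>0$.

* If $s'<\sigma_1$, then $\bar Z=0$, $\rho(\bar X')=\rho(\bar X)$, and $s'=s+\delta$.
* If $s'=\sigma_1$, then $\bar Z\ne0$, and $\rho(\bar X')>\rho(\bar X)$ by Lemma 14.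

In both cases $\bar X'\ne0$, so $X'$ has depth exactly $s'>s$ at $y'$.

**Step 4: the process cannot go on.** The pair $(y',X')$ satisfies $T(1_{X'+\mathfrak g_{y',r}})\ne0$, just as $(x,X)$ did, so Steps 1 to 3 apply again, with nilpotency of the reduction supplied by Step 1. We get an infinite sequence of pairs with increasing depths, all $<r-\varepsilon$. With $s$ the initial depth, moves of the first kind occur at most $(r-s)/\delta$ times, since each adds $\delta$ and depths never decrease. Moves of the second kind occur at most $n^2$ times, since $\rho$ is an integer $\le n^2$ and never decreases. This is a contradiction. $\square$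

## 7. Depth zero: counting partitions

**Lemma 15.** Let $T$ be $G$-invariant and $y\in B(G)$. Then $T(1_{\mathfrak g_{y,0}})=T(1_{\mathfrak P_\lambda})$ for some partition $\lambda$ of $n$ depending only on $y$. Consequently $\dim\mathrm{res}_{D_0}J(\mathfrak g_0)\le p(n)$, and for $T\in J(\mathfrak g_0)$ the restriction $\mathrm{res}_{D_0}T$ is determined by the $p(n)$ numbers $T(1_{\mathfrak P_\lambda})$.

*Proof.*

**Step 1: $\mathfrak g_{y,0}$ is the stabilizer of a flag.** This turns the question into one over $k$. Let $L_a=\{v:\alpha_y(v)\ge a\}$ and $L=L_t$ for some fixed $t$. An $X$ lies in $\mathfrak g_{y,0}$ iff it preserves all $L_{t'}$, and since $\varpi L_{t'}=L_{t'+1}$ it suffices to consider $t'\in[t,t+1]$. So $\mathfrak g_{y,0}$ is the preimage in $\mathrm{End}_R(L)$ of $\mathfrak p_F=\{E:EF_j\subseteq F_j\}\subseteq\mathrm{End}_k(L/\varpi L)$, with $F$ the flag formed by the $L_{t'}/\varpi L$. Let $d=(d_1,\dots,d_m)$, $d_j=\dim F_j/F_{j-1}$.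

**Step 2: only the unordered type of $F$ matters.** For $E\in\mathrm{End}_k(L/\varpi L)\cong M_n(k)$,
$$\sum_{h\in GL_n(k)}1_{\mathfrak p_{hF}}(E)=|\mathrm{Stab}(F)|\cdot N_d(E),$$
where $N_d(E)$ is the number of $E$-stable flags of type $d$. Here $|\mathrm{Stab}(F)|=q^{\sum_{i<j}d_id_j}\prod|GL_{d_i}(k)|$ is symmetric in $d$. So is $N_d(E)$: to exchange $d_j,d_{j+1}$, fix all members of the flag except $F_j$ and put $M=F_{j+1}/F_{j-1}$, with the operator induced by $E$. The number of stable subspaces of $M$ of dimension $d_j$ equals the number of those of dimension $\dim M-d_j=d_{j+1}$: pass to annihilators in $M^*$ and use that a matrix is similar to its transpose.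

**Step 3: conclude.** $T$ is invariant under $GL(L)$, which maps onto $GL(L/\varpi L)$, so $T(1_{\mathfrak g_{y,0}})$ is $|GL_n(k)|^{-1}$ times the value of $T$ at the pullback of the sum in Step 2. That sum depends only on the partition $\lambda$ obtained by sorting $d$. All lattices are $G$-conjugate, so we may move $L$ to $R^n$ and take the standard flag of type $\lambda$: $T(1_{\mathfrak g_{y,0}})=T(1_{\mathfrak P_\lambda})$. Each $\mathfrak P_\lambda$ is itself of the form $\mathfrak g_{z,0}$: in the standard basis take values $z_i\in[0,1)$ constant on the blocks of $\lambda$ and strictly decreasing from block to block, and use (5). So $1_{\mathfrak P_\lambda}\in D_0$. If $T\in J(\mathfrak g_0)$ and all $T(1_{\mathfrak P_\lambda})$ vanish, then $T(1_{\mathfrak g_{y,0}})=0$ for all $y$, and Proposition 10 gives $T|_{D_0}=0$. So $\mathrm{res}_{D_0}T\mapsto(T(1_{\mathfrak P_\lambda}))_\lambda$ is injective on $\mathrm{res}_{D_0}J(\mathfrak g_0)$. $\square$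

**Lemma 16.** $\mu_\lambda\in J(\mathcal N)$, and with $f_t(X)=f(tX)$, $t\in K^\times$, one has $\mu_\lambda(f_t)=|t|^{-\dim\mathfrak n_\lambda}\mu_\lambda(f)$.

*Proof.* The homogeneity is a change of variable in $\mathfrak n_\lambda$. The support statement is clear, since $\mathcal N$ is closed and $\mathrm{Ad}(h)Y\in\mathcal N$. We must prove $G$-invariance. Write $P=P_\lambda$, $\mathfrak n=\mathfrak n_\lambda$, $K_0=GL_n(R)$; then $G=K_0P$ (Iwasawa decomposition).

**Step 1: the inner integral as a function on $G$.** Its transformation law under $P$ is what drives the proof. Put $\varphi_f(g)=\int_{\mathfrak n}f(\mathrm{Ad}(g)Y)\,dY$. The function $f$ is fixed by $\mathrm{Ad}(1+\varpi^NM_n(R))$ for $N$ large: $f$ has support in some $\varpi^{-M}M_n(R)$, a set these elements preserve, and by (11) they move points of it by elements of $\varpi^{N-M}M_n(R)$. So $\varphi_f$ is locally constant. Moreover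
$$\varphi_f(gp)=\theta(p)\varphi_f(g)\quad(p\in P),\qquad\theta(p)=|\det(\mathrm{Ad}(p)|_{\mathfrak n})|^{-1}.$$

**Step 2: Haar measures on $P$.** We show that $\theta$ is exactly the factor by which left translation changes a right Haar measure. Write $P=N\rtimes M$ with $N=1+\mathfrak n$ and $M$ the block diagonal Levi subgroup, which is unimodular. The measure $dY$ gives a Haar measure $d\nu$ on $N$: translations are $Y\mapsto Y_0+(1+Y_0)Y$ and $Y\mapsto Y_0+Y(1+Y_0)$, with unipotent linear parts. In the coordinates $p=\nu m$, $d_rp=d\nu\,dm$ is a right Haar measure, since $\nu m\nu_0=\nu(m\nu_0m^{-1})m$. Also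
$$\int_Ph(p_0p)\,d_rp=\theta(p_0)\int_Ph(p)\,d_rp. \tag{13}$$
For $p_0\in N$, $\theta(p_0)=1$ and $d\nu$ is left invariant. For $p_0=m_0\in M$, write $m_0\nu m=(m_0\nu m_0^{-1})m_0m$; substituting $\nu'=m_0\nu m_0^{-1}$ gives the factor $|\det(\mathrm{Ad}(m_0)|_{\mathfrak n})|^{-1}=\theta(m_0)$.

**Step 3: integration on $G$ in the coordinates $K_0P$.** The group $K_0\times P$ acts transitively on $G$ by $(\kappa,p)g=\kappa gp^{-1}$ with compact stabilizers, so an invariant Radon measure on $G$ is unique up to scalars. The Haar measure of the unimodular group $G$ is one, and $\Phi\mapsto\int_{K_0}\int_P\Phi(\kappa p)\,d_rp\,d\kappa$ defines another. So, suitably normalized,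
$$\int_G\Phi(g)\,dg=\int_{K_0}\int_P\Phi(\kappa p)\,d_rp\,d\kappa\qquad(\Phi\in C_c^\infty(G)). \tag{14}$$

**Step 4: invariance.** Let $\varphi$ be locally constant on $G$ with $\varphi(gp)=\theta(p)\varphi(g)$, and $\Phi=\varphi\cdot1_{K_0}$. By (13) the function $\Phi^P(g)=\int_P\Phi(gp)\,d_rp$ has the same equivariance under $P$. For $g\in K_0$ it equals $\varphi(g)\,\mathrm{vol}(P\cap K_0)$, because $\theta=1$ on the compact group $P\cap K_0$. As $G=K_0P$, $\Phi^P=\mathrm{vol}(P\cap K_0)\,\varphi$ on $G$. So for $g_0\in G$, by (14),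
$$\mathrm{vol}(P\cap K_0)\int_{K_0}\varphi(g_0^{-1}h)\,dh=\int_{K_0}\int_P\Phi(g_0^{-1}hp)\,d_rp\,dh=\int_G\Phi(g_0^{-1}g)\,dg=\int_G\Phi(g)\,dg,$$
which is independent of $g_0$. Apply this to $\varphi_f$: since $\varphi_{f\circ\mathrm{Ad}(g_0^{-1})}(g)=\varphi_f(g_0^{-1}g)$ and $\mu_\lambda(f)=\int_{K_0}\varphi_f(h)\,dh$, we get $\mu_\lambda(f\circ\mathrm{Ad}(g_0^{-1}))=\mu_\lambda(f)$. $\square$

**Lemma 17.** For every $r\in\mathbb R$ the $\mathrm{res}_{D_r}\mu_\lambda$ are linearly independent.

*Proof.* We find test functions on which the $\mu_\nu$ form a triangular matrix, and then dilate them into $D_r$. If $Y$ is conjugate to an element of $\mathfrak n_\nu$, then $Y^j$ kills a conjugate of $F^\nu_j$, so $\mathrm{rank}(Y^j)\le n-(\nu_1+\dots+\nu_j)$. Let $E_\lambda$ send the $i$-th standard basis vector of the $j$-th block ($i\le\lambda_j\le\lambda_{j-1}$) to the $i$-th one of the $(j-1)$-st block, and the first block to $0$. Then $E_\lambda\in\mathfrak n_\lambda$ and $\ker E_\lambda^j=F_j^\lambda$, so equality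 holds for $Y=E_\lambda$, $\nu=\lambda$. Let $f_\lambda$ be the characteristic function of a neighborhood $E_\lambda+\varpi^NM_n(R)$ so small that all its elements $E'$ satisfy $\mathrm{rank}(E'^j)\ge\mathrm{rank}(E_\lambda^j)$ for all $j$; this is possible because nonzero minors stay nonzero nearby. Then $\mu_\lambda(f_\lambda)>0$. If $\mu_\nu(f_\lambda)\ne0$, some $E'$ in the neighborhood is conjugate to an element of $\mathfrak n_\nu$, so $\nu_1+\dots+\nu_j\le\lambda_1+\dots+\lambda_j$ for all $j$. So the matrix $(\mu_\nu(f_\lambda))_{\nu,\lambda}$ is triangular for the dominance order with nonzero diagonal, hence invertible.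

Fix $x$. For $M$ large the functions $X\mapsto f_\lambda(\varpi^MX)$ are invariant under $\varpi^{N-M}M_n(R)\supseteq\mathfrak g_{x,r}$, so they lie in $D_r$. By the homogeneity in Lemma 16 their matrix is the old one multiplied by an invertible diagonal matrix. Hence the claim. $\square$

**Proposition 18.** For every integer $m$, $\mathrm{res}_{D_m}J(\mathfrak g_m)$ has basis the $\mathrm{res}_{D_m}\mu_\lambda$, and for $T\in J(\mathfrak g_m)$, $\mathrm{res}_{D_m}T$ is determined by the numbers $T(1_{\varpi^m\mathfrak P_\lambda})$.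

*Proof.* Since $J(\mathcal N)\subseteq J(\mathfrak g_0)$, Lemmas 15 to 17 give
$$p(n)\le\dim\mathrm{res}_{D_0}J(\mathcal N)\le\dim\mathrm{res}_{D_0}J(\mathfrak g_0)\le p(n),$$
so both spaces equal the span of the $\mathrm{res}_{D_0}\mu_\lambda$. The dilation $X\mapsto\varpi^mX$ commutes with conjugation, carries $\mathfrak g_{x,0},\mathfrak g_0,D_0,\mathfrak P_\lambda$ to $\mathfrak g_{x,m},\mathfrak g_m,D_m,\varpi^m\mathfrak P_\lambda$, and multiplies each $\mu_\lambda$ by a nonzero scalar. This gives the statement for $m$. $\square$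

For $n=2$, $m=0$ this explains (2): the distribution $T$ of Section 1 lies in $J(\mathfrak g_0)$, so on all of $D_0$ it is the combination of $\delta_0$ and $\mu$ fixed by the values at $1_{M_2(R)}$ and $1_{\mathfrak P}$.

## 8. From integers to all real $r$

For $r$ between two integers we do not count again. We show instead that vanishing on a coarse space $D_m$ propagates to finer ones, as far as the support allows.

**Proposition 19.** Let $m\le r_1$ be real, $T\in J(\mathfrak g_{r_1})$, $T|_{D_m}=0$. Then $T|_{D_{r_1}}=0$.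

*Proof.* Let $S=\{r\in[m,r_1]:T|_{D_r}=0\}\ni m$. This is an interval, as $D_r$ increases with $r$. Let $r=\sup S$. If $r>m$, then $D_r=\bigcup_{m\le r'<r}D_{r'}$ by Lemma 2, so $r\in S$; thus $r\in S$ in all cases. Suppose $r<r_1$. Since $1_{\mathfrak g_{y,r}}\in D_r$, we have $T(1_{\mathfrak g_{y,r}})=0$ for all $y$. Lemma 9 gives $\varepsilon>0$ with $T(1_{\mathfrak g_{x,r''}})=0$ for all $x$, where $r''=\min(r+\varepsilon,r_1)$. Now $T\in J(\mathfrak g_{r_1})\subseteq J(\mathfrak g_{r''})$, so Proposition 10 at $r''$ gives $T|_{D_{r''}}=0$, contradicting $r=\sup S$. So $r=r_1$. $\square$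

**Proof of (1) and (2).** Let $r\in\mathbb R$, $m=\lfloor r\rfloor$, $T\in J(\mathfrak g_r)\subseteq J(\mathfrak g_m)$. By Proposition 18 there are $c_\lambda$ with $T=\sum c_\lambda\mu_\lambda$ on $D_m$. Put $T'=T-\sum c_\lambda\mu_\lambda$. Because $\mathcal N\subseteq\mathfrak g_r$, $T'\in J(\mathfrak g_r)$, and $T'|_{D_m}=0$. By Proposition 19, $T'|_{D_r}=0$, that is,
$$\mathrm{res}_{D_r}T=\sum_\lambda c_\lambda\,\mathrm{res}_{D_r}\mu_\lambda\in\mathrm{res}_{D_r}J(\mathcal N).$$
The other inclusion is clear from $J(\mathcal N)\subseteq J(\mathfrak g_r)$. This proves (1), and the conjecture on taking $r=0,\frac1n,\dots,\frac{n-1}n$. The $\mathrm{res}_{D_r}\mu_\lambda$ span by what was just shown and are independent by Lemma 17, so they form a basis, and the dimension is $p(n)$. If $T\in J(\mathfrak g_r)$ and all $T(1_{\varpi^m\mathfrak P_\lambda})$ vanish, then $T|_{D_m}=0$ by Proposition 18, hence $T|_{D_r}=0$ by Proposition 19. By linearity these numbers determine $\mathrm{res}_{D_r}T$. $\square$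

**Proof of (3).** For $T\in J(\mathcal N)$ choose $c_\lambda$ with $T'=T-\sum c_\lambda\mu_\lambda$ vanishing on $D_0$ (Proposition 18). Since $T'\in J(\mathcal N)\subseteq J(\mathfrak g_r)$ for all $r\ge0$, Proposition 19 gives $T'|_{D_r}=0$ for all $r\ge0$. Every $f\in C_c^\infty(\mathfrak g)$ is invariant under some $\varpi^NM_n(R)$, which is $\mathfrak g_{x,N}$ for a suitable $x$, so $\bigcup_rD_r=C_c^\infty(\mathfrak g)$ and $T'=0$. Independence is Lemma 17. $\square$

## 9. Rational numbers in $[s,r)$ and the failure of equality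

It remains to prove (4). The function $f_3$ of Section 1 was an instance: there $n=2$, $s=0$, $r=1$, and $f_3$ was killed by the nilpotent distributions but not by $T$.

**If $[s,r)$ contains no rational with denominator $\le n$.** Here we show $\mathfrak g_s\subseteq\mathfrak g_r$ and equality of the restrictions. Let $X\in\mathfrak g_s$ and $c_i=c_i(X)\ne0$. By Lemma 3, $\mathrm{val}(c_i)/i\ge s$. This is a rational number with denominator $\le n$, so it is $\ge r$. Hence $\mathfrak g_s\subseteq\mathfrak g_r$ by Lemma 3 again. So $J(\mathcal N)\subseteq J(\mathfrak g_s)\subseteq J(\mathfrak g_r)$ (the first inclusion by Lemma 2), and equality of the restrictions to $D_r$ follows from (1).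

**If $c/d\in[s,r)$ with $\gcd(c,d)=1$, $1\le d\le n$.** Here we show $\mathfrak g_s\not\subseteq\mathfrak g_r$ and exhibit a distribution that breaks equality.

**Step 1: a matrix in $\mathfrak g_s$ but not in $\mathfrak g_r$.** Let $X=X_d\oplus0$, where $X_dv_i=v_{i+1}$ for $i<d$ and $X_dv_d=\varpi^cv_1$, the companion matrix of $\theta^d-\varpi^c$. The only nonzero $c_i(X)$, $i\ge1$, is $c_d(X)=-\varpi^c$, and $ds\le c<dr$. By Lemma 3, $X\in\mathfrak g_s$ and $X\notin\mathfrak g_r$. In particular $\mathfrak g_s\not\subseteq\mathfrak g_r$.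

**Step 2: the orbit $\mathcal O$ of $X$ is closed.** This makes its orbital measure a distribution on $\mathfrak g$. The polynomial $\theta^d-\varpi^c$ is irreducible: its roots have valuation $c/d$, so the constant term of a factor of degree $d'$ has valuation $d'c/d$, and this is an integer only if $d\mid d'$. Let $m_X$ be $\theta^d-\varpi^c$ if $d=n$ and $\theta(\theta^d-\varpi^c)$ if $d<n$. It is a product of distinct irreducible polynomials and $m_X(X)=0$. A matrix annihilated by $m_X$ makes $V$ a module over $K[\theta]/(m_X)$, a product of fields; such a module is semisimple, and it is determined by the characteristic polynomial, which gives the multiplicities. So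
$$\mathcal O=\{Y:m_X(Y)=0,\ \det(\theta-Y)=\det(\theta-X)\},$$
which is closed.

**Step 3: the orbital measure.** The centralizer of $X$ is $K[X_d]^\times\times GL_{n-d}(K)$, which is unimodular, so $G/Z_G(X)$ carries an invariant measure. Also $\mathcal O$ is homeomorphic to $G/Z_G(X)$, being a locally compact orbit of a $\sigma$-compact locally compact group. As $\mathcal O$ is closed, the invariant measure on it is a Radon measure on $\mathfrak g$. It gives a positive $T\in J(\mathfrak g_s)$ with support $\mathcal O\subseteq\mathfrak g_s$, as $\mathfrak g_s$ is $G$-stable.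

**Step 4: a test function that separates.** We need $y$ with $(X+\mathfrak g_{y,r})\cap\mathcal N=\emptyset$. Let $y$ have as splitting basis $v_1,\dots,v_d$ with values $\alpha(v_i)=ic/d$, together with a basis of the other summand with values $0$. Then $X\in\mathfrak g_{y,c/d}$: each $v_i$ with $i<d$ is raised by $c/d$, and $\alpha(\varpi^cv_1)-\alpha(v_d)=c+\frac cd-c=\frac cd$. The reduction $\bar X\in\mathrm{End}_{c/d}(W_y)$ cyclically permutes the symbols of $v_1,\dots,v_d$, so it is not nilpotent. Since $r>c/d$, every $Y\in X+\mathfrak g_{y,r}$ lies in $\mathfrak g_{y,c/d}$ with $\bar Y=\bar X$. If $Y$ were nilpotent, it would lie in $\mathfrak g_r$ by Lemma 2, and Lemma 1 would make $\bar Y$ nilpotent, a contradiction. So the coset misses $\mathcal N$.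

Now $f=1_{X+\mathfrak g_{y,r}}\in D_r$ is killed by $J(\mathcal N)$, by (4) of Section 2, while $T(f)>0$ because $T$ is positive with support $\mathcal O\ni X$. So $\mathrm{res}_{D_r}T\notin\mathrm{res}_{D_r}J(\mathcal N)$, and the restrictions differ. The two cases together prove both equivalences in part (4) of the Theorem. $\blacksquare$
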